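# Perfect matchings under flips: a logarithmic coloring of $\mathcal M(K_{2n})$

## 1. Matchings on four and six points

Take four points $1,2,3,4$ and pair them off. There are three ways:
$$\{12,34\},\qquad \{13,24\},\qquad \{14,23\}.$$
To pass from any one of these to any other, we take two edges, forget how their four ends were joined, and join them differently. Call this move a **flip**. In general, a perfect matching of a graph is a set of edges covering every vertex exactly once. The **flip graph** $\mathcal M(G)$ has the perfect matchings of $G$ as its vertices, and $M,M'$ are adjacent exactly when $M\triangle M'$ is a cycle of length $4$. In other words, $M'$ arises from $M$ by replacing two edges $ab,cd$ by $ac,bd$ or by $ad,bc$, where the new edges must also lie in $G$. We only look at $G=K_{2n}$, where every such replacement is allowed.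

On four points the flip graph $\mathcal M(K_4)$ is a triangle. If we want to color matchings so that a flip always changes the color, we need exactly three colors: $\chi(\mathcal M(K_4))=3$.

Now take six points. There are $5\cdot 3\cdot 1=15$ perfect matchings of three edges each. Two distinct ones cannot share two edges, since then they would share the third. So there are two possibilities.

* They share exactly one edge. On the remaining four points they are two different matchings, so their symmetric difference is a $4$-cycle and they are adjacent.
* They are disjoint. Their union is $2$-regular on six vertices, and its cycles alternate between the two matchings, so they have even length at least $4$. The only possibility is a single $6$-cycle, and the two matchings are not adjacent.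

For example, $\{12,34,56\}$ and $\{12,35,46\}$ are adjacent, while $\{12,34,56\}$ and $\{23,45,16\}$ form the hexagon $123456$. A matching has $3\cdot 2=6$ neighbors (choose the edge to keep, then re-pair the other four points in one of two new ways). So it is disjoint from $15-1-6=8$ matchings.

How many colors does this 15-vertex graph need? A color class is a set of pairwise non-adjacent matchings, and in $K_6$ this means pairwise disjoint ones. The largest conceivable class has $15/3=5$ matchings. A **1-factorization** of $K_6$ is a set of five pairwise disjoint perfect matchings; together they use all $15$ edges. Here is one, found from the hexagon $123456$: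
$$\{12,34,56\},\ \{23,45,16\},\ \{14,35,26\},\ \{25,13,46\},\ \{36,15,24\}.$$
Three classes of size five would just cover all $15$ matchings. Whether this is possible depends on how 1-factorizations overlap.

**Lemma 1.** Two disjoint perfect matchings of $K_6$ lie together in exactly one 1-factorization.

**Proof.** Let their union be the hexagon $123456$. The nine remaining edges form a prism: the triangles $135$ and $246$, and the rungs $14,25,36$. A perfect matching of the prism uses an odd number of rungs, because the vertices of the triangle $135$ not covered by rungs are paired inside the triangle. With three rungs we get $\{14,25,36\}$. With one rung, the rest is forced, and we get $\{14,35,26\}$, $\{25,13,46\}$, $\{36,15,24\}$. We need to split the prism into three perfect matchings. If $\{14,25,36\}$ is used, what remains is two triangles, which have no perfect matching. So we must use the other three, and they are indeed pairwise disjoint. $\square$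

**Lemma 2.** $K_6$ has exactly six 1-factorizations. Each perfect matching lies in exactly two of them, and any two of them share exactly one perfect matching.

**Proof.** Fix a matching $M$. There are $8$ matchings disjoint from it, each lies with $M$ in exactly one 1-factorization, and each 1-factorization through $M$ accounts for $4$ of them. So $M$ lies in $8/4=2$ factorizations, and there are $15\cdot 2/5=6$ in all. Two distinct factorizations share at most one matching, since two shared matchings would contradict Lemma 1. Fix a factorization $F$. Each of its five matchings lies in exactly one factorization other than $F$, and different matchings of $F$ give different ones, since no other factorization shares two matchings with $F$. Thus the five matchings of $F$ are matched bijectively with the five other factorizations, and each of those shares exactly one matching with $F$. $\square$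

**Theorem 3.** $\chi(\mathcal M(K_4))=3$, $\chi(\mathcal M(K_6))=4$, and $\chi(\mathcal M(K_{2n}))\ge 4$ for all $n\ge 3$.

**Proof.** The case of $K_4$ is done.

**Step 1: three colors are not enough for $K_6$.** Suppose there is a proper $3$-coloring. For each edge $e$ of $K_6$, the three matchings containing $e$ form a triangle in $\mathcal M(K_6)$, so each color occurs exactly once among them. Hence each color class contains exactly one matching through every edge; it is a set of pairwise disjoint matchings covering all edges, which is a 1-factorization. Two different color classes have no matching in common, but by Lemma 2 two 1-factorizations always share one. Contradiction.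

**Step 2: four colors are enough for $K_6$.** Number the 1-factorizations $1,\dots,6$ and label each matching by the pair of factorizations containing it. Color the matching $1$ if its pair contains $1$; otherwise $2$ if it contains $2$; otherwise $3$ if it contains $3$; otherwise $4$, in which case the pair lies in $\{4,5,6\}$. Two pairs of the same color always intersect; for color $4$ this holds because two $2$-subsets of a $3$-set meet. So two distinct matchings of the same color lie in a common factorization. They are then disjoint, hence not adjacent.

**Step 3: the lower bound for larger $n$.** Fix $n-3$ disjoint edges of $K_{2n}$. Adding them to the perfect matchings of the remaining $K_6$ does not change symmetric differences, so $\mathcal M(K_6)$ is a subgraph of $\mathcal M(K_{2n})$ and $\chi\ge 4$. $\square$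

## 2. The formula $n+1$ and a logarithmic bound

The values $3$ and $4$ for $n=2$ and $n=3$ fit the formula $n+1$. The problem, whose source is "On the Chromatic Number of some Flip Graphs" (https://dmtcs.episciences.org/460/pdf), asks whether this continues. It is known that $\chi(\mathcal M(K_{2n}))\le 4n-4$ for every $n\ge 2$, and the conjecture to be proved or disproved is:

**Conjecture.** For every integer $n\ge 2$, $\chi(\mathcal M(K_{2n}))=n+1$.

We shall see that it is false, and that linear growth is far too much.

**Theorem 4.** If $m\ge 1$ and $4\le 2n\le 5\cdot 2^{m-1}$, then $\chi(\mathcal M(K_{2n}))\le 4m$. Equivalently, for all $n\ge 2$,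
$$\chi(\mathcal M(K_{2n}))\le 4\lceil \log_2(4n/5)\rceil .$$

**Corollary 5.** $\chi(\mathcal M(K_{2n}))<n+1$ for every $n\ge 16$. In particular $\chi(\mathcal M(K_{32}))\le 16<17$, and the conjecture is false.

The colorings behind Theorem 4 record a parity together with a sum in an abelian group. We shall also see how far colorings of this kind can go. Here $\mathrm{cr}(M)$ is the number of crossing pairs of edges of $M$ for a linear order of the vertices; Section 4 has the precise definition.

**Theorem 6.** Let $n\ge 2$, let $A$ be a finite abelian group, fix a linear order of the vertices of $K_{2n}$, and let $f$ assign an element of $A$ to each edge. If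
$$M\longmapsto \Bigl(\mathrm{cr}(M)\bmod 2,\ \sum_{e\in M} f(e)\Bigr)\in \mathbb Z_2\times A$$
is a proper coloring of $\mathcal M(K_{2n})$, then $|A|\ge \log_2(2n-1)$. Consequently the smallest palette size $2|A|$ of such a coloring lies between $2\log_2(2n-1)$ and $4\lceil\log_2(4n/5)\rceil$, and so it is of exact order $\log n$.

The argument does not determine $\chi(\mathcal M(K_{2n}))$ for $4\le n\le 15$, and it does not decide whether $\chi(\mathcal M(K_{2n}))$ is bounded as $n\to\infty$.

## 3. Edge sums alone lead to edge colorings of $K_{2n-1}$

A flip changes only two edges, so it is natural to label edges and add up. Let $A$ be a finite abelian group, give each edge $e$ a label $f(e)\in A$, and color $M$ by $\sum_{e\in M}f(e)$. When we compare two adjacent matchings, the common edges cancel. So the coloring is proper if and only if for any four vertices $a,b,c,d$ the three elements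
$$f(ab)+f(cd),\qquad f(ac)+f(bd),\qquad f(ad)+f(bc)$$
are pairwise distinct. (For the "only if", complete the four vertices by any matching of the rest.) The whole problem is now about quadruples, which is encouraging. But this approach cannot reach below $n+1$.

**Observation 7.** If $n\ge 2$ and $M\mapsto\sum_{e\in M}f(e)\in A$ is a proper coloring of $\mathcal M(K_{2n})$, then $|A|\ge 2n-1\ge n+1$.

**Proof.** Single out a vertex $\infty$, and for other vertices $x,y$ put $f'(xy)=f(xy)-f(x\infty)-f(y\infty)$. For the quadruple $a,b,c,\infty$, subtract $f(a\infty)+f(b\infty)+f(c\infty)$ from each of the three sums. They become $f'(ab)$, $f'(ac)$, $f'(bc)$. So these are pairwise distinct for every triangle $abc$, which says that $f'$ is a proper edge coloring of $K_{2n-1}$. A color class of a proper edge coloring on $2n-1$ vertices has at most $n-1$ edges, and there are $(2n-1)(n-1)$ edges, so at least $2n-1$ colors occur. $\square$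

The proof shows where the cost lies. Every triangle imposes three inequalities, and together they force all edges at a vertex to have different labels. Suppose that we could drop two of the three inequalities and, with the vertices ordered, ask only for
$$f'(ab)\ne f'(bc)\qquad\text{when } a<b<c.$$
Then the edges going up from $b$ may all share a label, as long as no edge coming up into $b$ uses it. This is much cheaper: if the points are the $2^r$ binary strings of length $r$ in lexicographic order and $f'(ab)$ is the first position where $a$ and $b$ differ, then only $r$ labels are used. The condition holds, because at position $f'(ab)$ the string $b$ has a $1$, while at position $f'(bc)$ it has a $0$.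

The two inequalities to be dropped are those involving $ac\,|\,bd$, the middle one of the three pairings for $a<b<c<d$. So we need a cheap invariant that separates $\{ac,bd\}$ from both $\{ab,cd\}$ and $\{ad,bc\}$, whatever the rest of the matching is. One bit is enough.

## 4. Crossing parity separates one of the three pairings

Order the vertex set $P$ of $K_{2n}$ linearly. Two edges with disjoint ends **cross** if, after suitable naming, they are $xy$ and $uv$ with $x<u<y<v$. Let $\mathrm{cr}(M)$ be the number of crossing pairs of edges of $M$. For example, in $\{13,25,46\}$ the pairs $13,25$ and $25,46$ cross and the pair $13,46$ does not, so $\mathrm{cr}=2$. The two other matchings obtained by re-pairing $1,2,3,5$ are $\{12,35,46\}$ and $\{15,23,46\}$. Each has exactly one crossing ($35,46$ and $15,46$ respectively). The parity singles out the crossing pairing, and this always happens.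

**Lemma 8.** Let $a<b<c<d$ in $P$, let $Q$ be a perfect matching of $P\setminus\{a,b,c,d\}$, and put
$$M_1=Q\cup\{ab,cd\},\qquad M_2=Q\cup\{ac,bd\},\qquad M_3=Q\cup\{ad,bc\}.$$
Then $\mathrm{cr}(M_1)\equiv \mathrm{cr}(M_3)\not\equiv\mathrm{cr}(M_2)\pmod 2$.

**Proof.** Count three kinds of crossings. Those inside $Q$ are common to all three matchings. Between the two new edges there are $0,1,0$ crossings respectively. Finally let $e=xy\in Q$ with $x<y$. A new edge $uv$ crosses $e$ if and only if exactly one of $u,v$ lies strictly between $x$ and $y$. Therefore the number of new edges crossing $e$ has the same parity as the number of points of $\{a,b,c,d\}$ strictly between $x$ and $y$. This number does not depend on how the four points are paired, so the third kind contributes the same parity to all three matchings. $\square$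

**Lemma 9.** Let $A$ be a finite abelian group and $f:\binom P2\to A$. The map $M\mapsto(\mathrm{cr}(M)\bmod 2,\ \sum_{e\in M}f(e))$ is a proper coloring of $\mathcal M(K_{2n})$ if and only if
$$f(ab)+f(cd)\ne f(ad)+f(bc)\qquad\text{for all } a<b<c<d\text{ in }P. \tag{1}$$
In particular, if (1) holds then $\chi(\mathcal M(K_{2n}))\le 2|A|$.

**Proof.** Two adjacent matchings agree outside four vertices $a<b<c<d$, so they are two of $M_1,M_2,M_3$ of Lemma 8 for a common $Q$. Assume (1). If one of the two is $M_2$, the first coordinates differ by Lemma 8. If they are $M_1$ and $M_3$, the sum over $Q$ cancels and the second coordinates differ by (1). Conversely, assume that the coloring is proper, and let $a<b<c<d$. Choose any perfect matching $Q$ of the other vertices. Then $M_1,M_3$ are adjacent and have equal first coordinates by Lemma 8, so their second coordinates differ, which is (1). $\square$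

## 5. Good labelings

The trick with $\infty$ from Section 3 also simplifies (1). We now let $\infty$ be the largest vertex and look for labels that vanish on the edges at $\infty$.

**Definition.** Let $X$ be a finite linearly ordered set and $A$ a finite abelian group. A function $f:\binom X2\to A$ is **good** if
$$f(ab)\ne f(bc)\qquad\text{for all } a<b<c, \tag{G1}$$
$$f(ab)+f(cd)\ne f(ad)+f(bc)\qquad\text{for all } a<b<c<d. \tag{G2}$$
A one-point set carries the empty good function. Restrictions of good functions to subsets are good.

**Example.** On $1<2<3<4$ with $A=\mathbb Z_2$, put $f(12)=f(34)=f(14)=0$ and $f(13)=f(23)=f(24)=1$. For (G1), the triples $123,124,134,234$ give the pairs $(f(ab),f(bc))=(0,1),(0,1),(1,0),(1,0)$. For (G2), $f(12)+f(34)=0$ and $f(14)+f(23)=1$. So $f$ is good. Note that $f(14)$ plays no role in (G1).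

**Lemma 10.** Let $n\ge 2$. If there is a good $f:\binom X2\to A$ with $|X|\ge 2n-1$, then $\chi(\mathcal M(K_{2n}))\le 2|A|$, by a coloring of the form in Lemma 9.

**Proof.** Restrict to $|X|=2n-1$, add a largest point $\infty$, and set $f(x\infty)=0$ for all $x\in X$. Let $a<b<c<d$ in $X\cup\{\infty\}$. If $d\ne\infty$, then (1) is (G2). If $d=\infty$, then (1) reads $f(ab)+0\ne 0+f(bc)$, which is (G1). Apply Lemma 9 with $P=X\cup\{\infty\}$. $\square$

The task is now clear: put a good function on as many points as possible, using as small a group as possible.

## 6. Gluing two blocks, and binary labels in a cyclic group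

The binary labeling of Section 3 satisfies (G1). It has a recursive form: split the points into a lower and an upper half, give all edges between the halves one label, and repeat inside each half with other labels. The next lemma says what the crossing label must satisfy so that (G2) survives too. For subsets $V,W$ of $A$ we write $V+W=\{v+w: v\in V, w\in W\}$; it is empty if $V$ or $W$ is empty.

**Lemma 11 (gluing).** Let $f_L,f_R$ be good on $L,R$ with values in $V_L,V_R\subseteq A$, where for a one-point block the value set is taken to be empty. Let $g\in A$ with $g\notin V_L\cup V_R$ and $2g\notin V_L+V_R$. Put $L$ before $R$, keep $f_L,f_R$ inside the blocks, and let $f=g$ between $L$ and $R$. Then $f$ is good, with values in $V_L\cup V_R\cup\{g\}$.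

**Proof.** **Step 1: (G1).** Let $a<b<c$. Inside one block the claim is given. If $a,b\in L$ and $c\in R$, then $f(ab)\in V_L$ and $f(bc)=g\notin V_L$. If $a\in L$ and $b,c\in R$, then $f(ab)=g\notin V_R$ and $f(bc)\in V_R$.

**Step 2: (G2).** Let $a<b<c<d$. Inside one block the claim is given. If $a,b,c\in L$ and $d\in R$, the claim is $f(ab)+g\ne g+f(bc)$, which is (G1) in $L$. If $a\in L$ and $b,c,d\in R$, the claim is $g+f(cd)\ne g+f(bc)$, which is (G1) in $R$. If $a,b\in L$ and $c,d\in R$, the left side $f(ab)+f(cd)$ lies in $V_L+V_R$ and the right side is $2g$. $\square$

The only condition beyond (G1) is $2g\notin V_L+V_R$. It is easy to ensure if $g$ is smaller than all labels used inside the blocks, provided that sums do not wrap around the group.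

**Lemma 12.** Let $A=\mathbb Z_q$, $r\ge 0$, $2(r-1)<q$, and let $I=\{u,u+1,\dots,u+r-1\}\subseteq\mathbb Z_q$. There is a good function on $2^r$ points with values in $I$.

**Proof.** Induction on $r$. For $r=0$ take one point. For $r\ge 1$, the hypothesis holds for $r-1$, so there is a good function on $2^{r-1}$ points with values in $\{u+1,\dots,u+r-1\}$. Glue two copies of it with $g=u$. The values minus $u$ are represented by integers from $1$ to $r-1$, and $r-1\le 2(r-1)<q$, so $g$ is not one of them. A sum of two values minus $2u$ is represented by an integer between $2$ and $2r-2$, hence strictly between $0$ and $q$, so it is not zero in $\mathbb Z_q$. Lemma 11 applies. $\square$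

This already refutes the conjecture. Take $q=2r-1$ with $r\ge1$. If $n\le 2^{r-1}$, then $2n-1\le 2^r$, and Lemma 10 gives $\chi(\mathcal M(K_{2n}))\le 2(2r-1)=4r-2$. For $r=6$ this says that $\chi\le 22$ for all $n\le 32$, and $22<n+1$ as soon as $n\ge 22$. The bound is logarithmic, but it says nothing against the formula at $n=16$, where we need $r=5$ and get only $\chi\le 18$. The next two sections are about losing less.

## 7. Four blocks and the element of order two

Let $A=\mathbb Z_{2m}$. Lemma 12 allows $r=m$, hence $2^m$ points. What goes wrong for $r=m+1$? With $g=u$, the sum of two inner labels may be $2(u+m)$, which equals $2u$. This really happens in the binary labeling: $u+m$ is the label of the last position, so we can find $a,b$ in the lower half and $c,d$ in the upper half with $f(ab)=f(cd)=u+m$, while $f(ad)=f(bc)=u$. Two labels that differ by $m$ have the same double, so they cannot be used in this way at two levels.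

The remedy is to use such a pair of labels together, at the top, on four blocks at once. Let $E=\{0,m\}$. Suppose the edges between blocks $X_i$ and $X_j$ get the constant label $g_{ij}\in E$. Taking one point from each block, (G1) asks for
$$g_{12}\ne g_{23},\qquad g_{12}\ne g_{24},\qquad g_{13}\ne g_{34},\qquad g_{23}\ne g_{34}.$$
If $g_{12}=0$, then $g_{23}=g_{24}=m$, so $g_{34}=0$ and $g_{13}=m$. Only $g_{14}$ is free. The binary labeling would take $g_{14}=m$, but then $g_{12}+g_{34}=0=g_{14}+g_{23}$ and (G2) fails. Taking $g_{14}=0$ repairs it. Up to exchanging $0$ and $m$, this table is therefore forced; for $m=1$ it is the example of Section 5.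

**Lemma 13 (four blocks).** Let $m\ge 1$ and $A=\mathbb Z_{2m}$. There is a good function on $2^{m+1}$ points with values in $\{0,1,\dots,m\}$.

**Proof.** Let $V=\{1,\dots,m-1\}$ and $E=\{0,m\}$. Then $E$ is a subgroup and $V\cap E=\emptyset$. By Lemma 12 with $q=2m$ and $r=m-1$ (note that $2(m-2)<2m$) there is a good function on $2^{m-1}$ points with values in $V$. Take four copies $X_1<X_2<X_3<X_4$ of it, and between $X_i$ and $X_j$, $i<j$, let $f$ be constant with value $g_{ij}$, where
$$g_{12}=g_{34}=g_{14}=0,\qquad g_{13}=g_{23}=g_{24}=m .$$
There are $4\cdot 2^{m-1}=2^{m+1}$ points, and the values lie in $\{0,\dots,m\}$.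

**Step 1: (G1) for $a<b<c$.** If all three points lie in one block, it is given. If exactly two lie in a common block, they are $a,b$ or $b,c$, because blocks are intervals of the order. Then one of $f(ab),f(bc)$ lies in $V$ and the other in $E$, so they differ. If the blocks are distinct, $i<j<k$, we need $g_{ij}\ne g_{jk}$. For $(i,j,k)=123,124,134,234$ the pairs $(g_{ij},g_{jk})$ are $(0,m),(0,m),(m,0),(m,0)$, and $m\ne 0$ in $\mathbb Z_{2m}$.

**Step 2: (G2) for $a<b<c<d$.** We go through the ways in which the four points are distributed over the blocks.

* *All in one block.* Given.
* *Three in one block, one in another.* If $a,b,c\in X_i$ and $d\in X_j$, the terms $f(cd)$ and $f(ad)$ both equal $g_{ij}$; if $a\in X_i$ and $b,c,d\in X_j$, the terms $f(ab)$ and $f(ad)$ both equal $g_{ij}$. After canceling, the claim is $f(ab)\ne f(bc)$, respectively $f(cd)\ne f(bc)$, which is (G1) inside a block.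
* *Two in one block and two in another.* Then $a,b\in X_i$ and $c,d\in X_j$ with $i<j$. The left side lies in $V+V$, so it is represented by an integer between $2$ and $2m-2$ and is not zero. The right side is $2g_{ij}=0$.
* *Exactly two in a common block, the other two in two further distinct blocks.* The two points in the common block are consecutive among $a,b,c,d$. So exactly one of the four terms of (G2), namely one of $f(ab),f(bc),f(cd)$, lies in $V$, and the other three lie in $E$. Hence the difference of the two sides has the form $\pm v+e$ with $v\in V$ and $e\in E$. If it were zero, we would have $v=\mp e\in E$, which is impossible because $V\cap E=\emptyset$.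
* *Four distinct blocks.* The left side is $g_{12}+g_{34}=0$, and the right side is $g_{14}+g_{23}=m\ne 0$. $\square$

With Lemma 10, this gives $\chi(\mathcal M(K_{2n}))\le 4m$ for $2\le n\le 2^m$. At $n=16$ we get $16<17$, so the formula fails there. But for $n=17$ we would have to take $m=5$, and the bound $20$ exceeds $n+1=18$. A final improvement closes this gap.

## 8. Spending the remaining residues

The function of Lemma 13 uses the labels $0,1,\dots,m$ of $\mathbb Z_{2m}$. The $m-1$ residues $-1,-2,\dots,-(m-1)$ are still free, and each can serve as the label $g$ in one more gluing. On the left we glue what we already have; on the right we attach a binary block from Lemma 12, as large as possible. Suppose that the labels on the left are $-s+1,\dots,m$, that $g=-s$, and that the labels on the right are $-s+1,\dots,t$. As integers, the sums run from $-2s+2$ to $m+t$. They must avoid $-2s$ and stay below the next integer congruent to it, which is $2m-2s$. So we need $m+t\le 2m-2s-1$, that is, $t\le m-1-2s$. This explains the interval $I_s$ below.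

**Lemma 14.** For $m\ge 1$ there is a good function into $\mathbb Z_{2m}$ on $5\cdot 2^{m-1}-1$ points.

**Proof.** For integers $x,y$ write $[x,y]$ for the set of residues mod $2m$ of the integers $x,x+1,\dots,y$; it is empty if $y<x$.

**Step 1: the sequence of gluings.** Let $Y_0$ be the ordered set of Lemma 13, with $2^{m+1}$ points and values in $[0,m]$. For $s=1,\dots,m-1$ suppose that $Y_{s-1}$ carries a good function with values in $[-s+1,m]$. Let
$$I_s=[-s+1,\ m-1-2s],$$
which consists of $m-1-s\ge 0$ consecutive residues. By Lemma 12 with $q=2m$ and $r=m-1-s$ (so $2(r-1)<2m$) there is a good function on a set $Z_s$ of $2^{m-1-s}$ points with values in $I_s$. Glue $L=Y_{s-1}$ and $R=Z_s$ with $g=-s$, and call the result $Y_s$.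

**Step 2: the hypotheses of Lemma 11 hold.** There are three things to check.

* $-s\notin[-s+1,m]$: the integers $-s+1,\dots,m$ immediately follow $-s$, and there are $m+s\le 2m-1$ of them, so none is congruent to $-s$ mod $2m$.
* $-s\notin I_s$: since $m-1-2s\le m$, we have $I_s\subseteq[-s+1,m]$.
* $2g\notin V_L+V_R$: let $x\in\{-s+1,\dots,m\}$ and $y\in\{-s+1,\dots,m-1-2s\}$ be integers. Then $1\le x+s\le m+s$ and $1\le y+s\le m-1-s$, so $2\le x+y+2s\le 2m-1$. Thus $x+y\not\equiv -2s\pmod{2m}$. (For $s=m-1$ there is no such $y$, the block $Z_s$ is one point, and the condition is empty.)

By Lemma 11 the function on $Y_s$ is good, with values in $[-s,m]$, so the next gluing can be made.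

**Step 3: counting points.** After the last step,
$$|Y_{m-1}|=2^{m+1}+\sum_{s=1}^{m-1}2^{m-1-s}=2^{m+1}+2^{m-1}-1=5\cdot 2^{m-1}-1. \qquad\square$$

To see the construction run, take $m=4$, so $A=\mathbb Z_8$. The set $Y_0$ has $32$ points and labels $0,\dots,4$. For $s=1$ we attach $4$ points with labels in $I_1=\{0,1\}$, using $g=-1=7$; the sums run over $0,\dots,5$ and avoid $2g=6$. For $s=2$ we attach $2$ points with label $-1=7$, using $g=-2=6$; the sums run over $-2,\dots,3$ and avoid $2g=4$. For $s=3$ we attach one point, using $g=-3=5$. In total there are $32+4+2+1=39$ points, and all eight residues are now used.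

## 9. Proof of the bound, and failure of $n+1$ from $n=16$ on

**Proof of Theorem 4.** Let $m\ge1$ and $4\le 2n\le 5\cdot 2^{m-1}$. Lemma 14 provides a good function into $\mathbb Z_{2m}$ on $5\cdot 2^{m-1}-1\ge 2n-1$ points. Lemma 10 with $|A|=2m$ gives $\chi(\mathcal M(K_{2n}))\le 2\cdot 2m=4m$.

For the equivalent form, the condition $2n\le 5\cdot 2^{m-1}$ says that $2^m\ge 4n/5$, that is, $m\ge\log_2(4n/5)$. For $n\ge 2$ we have $4n/5>1$, so the least integer $m$ satisfying this is $\lceil\log_2(4n/5)\rceil\ge 1$. $\square$

**Proof of Corollary 5.** If $16\le n\le 20$, take $m=4$, which is allowed because $2n\le 40=5\cdot 2^3$. Then $\chi\le 16<17\le n+1$.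

Let $n>20$, and let $m$ be the least positive integer with $n\le 5\cdot 2^{m-2}$. Since $5\cdot 2^{4-2}=20<n$, we have $m\ge 5$. By minimality $n>5\cdot 2^{m-3}$. Moreover $5\cdot 2^{m-3}\ge 4m$ for all $m\ge 5$: at $m=5$ both sides are $20$, and when $m$ increases by $1$ the left side doubles, so it grows by at least $20$, while the right side grows by $4$. Therefore
$$\chi(\mathcal M(K_{2n}))\le 4m\le 5\cdot 2^{m-3}<n<n+1. \qquad\square$$

So the formula $n+1$ is correct for $n=2,3$ by Theorem 3, and wrong for every $n\ge 16$. At $n=15$ the bound of Theorem 4 is $16=n+1$, so it gives no contradiction there.

## 10. Colorings by parity and edge sums need $|A|\ge\log_2(2n-1)$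

The last part shows that a better choice of labels cannot change the order of magnitude of the palette. Already (G1) forces a logarithmic number of labels: we attach to each vertex the set of labels going up from it and check that these sets are all different.

**Proof of Theorem 6.** **Step 1: normalizing at the largest vertex.** Assume that the coloring is proper. By Lemma 9, (1) holds. Let $\infty$ be the largest vertex, and for other vertices put
$$f'(ab)=f(ab)-f(a\infty)-f(b\infty).$$
For $a<b<c<\infty$ the terms $f(b\infty)$ cancel in
$$f'(ab)-f'(bc)=\bigl(f(ab)+f(c\infty)\bigr)-\bigl(f(a\infty)+f(bc)\bigr)\ne 0,$$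
where the inequality is (1) with $d=\infty$. So $f'(ab)\ne f'(bc)$ whenever $a<b<c<\infty$.

**Step 2: distinct sets of labels.** For each vertex $b\ne\infty$ let
$$O(b)=\{f'(bc): b<c<\infty\}\subseteq A ,$$
which is empty for the largest vertex below $\infty$. Let $b<c<\infty$. Then $f'(bc)\in O(b)$. On the other hand $f'(bc)\notin O(c)$, since by Step 1 $f'(bc)\ne f'(cd)$ for every $d$ with $c<d<\infty$. So $O(b)\ne O(c)$. Thus the $2n-1$ vertices other than $\infty$ have $2n-1$ distinct subsets of $A$ attached to them, whence $2n-1\le 2^{|A|}$, that is, $|A|\ge\log_2(2n-1)$.

**Step 3: the order of the optimal palette.** By Step 2 every palette of this form has size $2|A|\ge 2\log_2(2n-1)$. The coloring that proves Theorem 4, with $m=\lceil\log_2(4n/5)\rceil$, has this form by Lemma 10, with $2|A|=4m$. So the optimum lies between the two stated bounds. For $n\ge 2$, the lower bound is at least $2\log_2 n$, because $2n-1\ge n$. The upper bound is at most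
$$4\bigl(\log_2(4n/5)+1\bigr)=4\log_2(8n/5)\le 4\log_2(2n)\le 8\log_2 n .$$
So the optimum is of exact order $\log n$. $\square$
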